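\title{Acyclic orientations of dense graphs:\\ a counterexample to a splitting conjecture}

\begin{abstract}
Which graphs with $n$ vertices and $m$ edges have the largest number of acyclic orientations? A conjecture says that for $m\ge\lfloor n/2\rfloor\lceil n/2\rceil$ the vertex set of such a graph can be partitioned into $r$ non-empty sets that are completely joined to each other, where $r$ is the number of parts of the largest Tur\'an graph on $n$ vertices with at most $m$ edges. We show that this is false: for all large $n$ and all integers $r$ with $n/5\le r\le(n-2)/4$, no extremal graph with $n$ vertices and $e(T(n,r))+5$ edges has such a partition. The proof expands the number of acyclic orientations to second order in the edge structure of the complement, classifies the graphs that tie at this order, and breaks the ties by an exact computation with polynomials.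
\end{abstract}

\section{The problem and the result}

All graphs are finite and simple. An \emph{acyclic orientation} of a graph $G$ gives each edge a direction so that no directed cycle arises; let $\alpha(G)$ be the number of acyclic orientations. For $n\ge2$ and $0\le m\le\binom n2$, a graph with $n$ vertices and $m$ edges is called \emph{maximal} for $n,m$ if it has the largest value of $\alpha$ among all such graphs.

Every linear order of the vertices induces an acyclic orientation, in which each edge points from its earlier to its later end, and every acyclic orientation arises in this way. Hence $\alpha(G)\le n!$, with equality for the complete graph. In a dense graph it is natural to ask what is lost from $n!$. Swapping two consecutive non-adjacent vertices in a linear order does not change the induced orientation. So the question is how to place the missing edges such that as few orders as possible are identified. We shall see in Section~\ref{sec:poly} that pairs of missing edges with a common end are harmful, but that missing triangles are helpful. This suggests that the missing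 edges should form disjoint cliques of nearly equal size, that is, that $G$ should resemble a Tur\'an graph.

For $1\le r\le n$, the \emph{Tur\'an graph} $T(n,r)$ is the complete multipartite graph on $n$ vertices with $r$ non-empty parts of sizes as equal as possible. If $n=kr+s$ with $0\le s<r$, then $s$ parts have size $k+1$ and $r-s$ have size $k$, so
\[
 e(T(n,r))=\binom n2-s\binom{k+1}2-(r-s)\binom k2 .
\]
This number is strictly increasing in $r$. Indeed, for $r<n$ some part of $T(n,r)$ has at least two vertices, splitting it gains an edge, and $T(n,r+1)$ has the most edges among all complete $(r+1)$-partite graphs on $n$ vertices (moving a vertex from a part of size $x$ to one of size $y\le x-2$ gains $x-1-y>0$ edges).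

Let us say that $G$ \emph{splits into $r$ completely connected sets} if $V(G)$ has a partition into non-empty sets $V_1,\dots,V_r$ such that every vertex of $V_i$ is adjacent to every vertex of $V_j$ whenever $i\ne j$. Nothing is required inside the sets $V_i$. If $m$ is a little larger than $e(T(n,r))$, an obvious candidate for a maximal graph is $T(n,r)$ with the additional edges placed inside its parts, and such a graph splits into $r$ completely connected sets. The following conjecture was posed in \cite{source}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $n\ge2$ and $\lfloor n/2\rfloor\lceil n/2\rceil\le m\le\binom n2$, and let $r$ be the largest integer with $1\le r\le n$ and $m\ge e(T(n,r))$. Then every maximal graph for $n,m$ splits into $r$ completely connected sets.}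
\end{quote}

In \cite{source} the statement is about ``the'' maximum graph, and $r$ is described as the number of independent sets of the closest Tur\'an graph that has as many or fewer edges. Maximal graphs need not a priori be unique; we have stated the conjecture for every maximal graph, but the following theorem also refutes the version for some maximal graph. We write $G\cup G'$ for a disjoint union and $aK_i$ for the disjoint union of $a$ copies of $K_i$.

\begin{theorem}\label{thm:main}
There is an $n_0$ such that the following holds for all $n\ge n_0$ and all integers $r$ with $n/5\le r\le(n-2)/4$. Put $m=e(T(n,r))+5$ and $s=n-4r$.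
\begin{enumerate}
\item[(a)] We have $\lfloor n/2\rfloor\lceil n/2\rceil\le m\le\binom n2$, and $r$ is the largest integer with $1\le r\le n$ and $m\ge e(T(n,r))$.
\item[(b)] Let $X$ be the graph on ten vertices formed by two disjoint copies of $K_4$ and a path with three edges that joins a vertex of the first copy to a vertex of the second and has two new inner vertices. Let $G^*$ be the complement of $X\cup(s-2)K_5\cup(r-s)K_4$. Then $G^*$ has $n$ vertices and $m$ edges, and it has strictly more acyclic orientations than every graph with $n$ vertices and $m$ edges that splits into $r$ completely connected sets.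
\end{enumerate}
Consequently no maximal graph for $n,m$ splits into $r$ completely connected sets.
\end{theorem}

For each large $n$ this gives about $n/20$ values of $m$ for which the conjecture fails. We do not compute $n_0$, and we do not claim that $G^*$ is maximal.

\begin{remark}
In \cite{source} the number of edges of $T(n,r)$ is written as $\lfloor(r-1)n^2/(2r)\rfloor$. This is not exact in general: $T(12,8)$ has $62$ edges, whereas the formula gives $63$. We use the exact count, but the failure of the conjecture does not depend on this choice. If $T(n,r)$ has $s$ parts of size $k+1$ and $r-s$ parts of size $k$, then the sum of the squared part sizes is $\frac{n^2}r+\frac{s(r-s)}r$, so $\frac{(r-1)n^2}{2r}-e(T(n,r))=\frac{s(r-s)}{2r}\ge0$. In Theorem~\ref{thm:main} with $2\le s\le12$ this difference is less than $6$, so for $r$ the formula gives at most $e(T(n,r))+5=m$. For every $r'>r$ it gives at least $e(T(n,r'))>m$. Hence both counts define the same $r$ if $2\le s\le12$, and every large $n$ has such an $r$.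
\end{remark}

\paragraph{The idea.} Let $H$ be the complement of $G$. Then $G$ splits into $r$ completely connected sets if and only if $H$ has at least $r$ components, and $\alpha(G)=\int_0^\infty e^{-t}P_H(t)\,dt$ for a polynomial $P_H$ that counts clique partitions of $H$ with signs. When the numbers of vertices and edges are fixed, the first coefficient in which the polynomials $P_H$ can differ is governed by a non-negative integer $\varphi(H)$, and small $\varphi$ is good. In our range the complement of $T(n,r)$ consists of $s$ copies of $K_5$ and $r-s$ copies of $K_4$ and has $\varphi=0$. We need graphs $H$ with five edges fewer. If $s\ge5$, we can remove one edge from each of five copies of $K_5$; this gives $\varphi=5$ and keeps $r$ components. But replacing two copies of $K_5$ by the graph $X$ also removes five edges, and it gives only $\varphi=4$, with $r-1$ components. It turns out that $4$ is also the minimum of $\varphi$ over the graphs with at least $r$ components, so there is a tie at this order. The ties can be listed, and in each of them $X$ wins at a later order. The smallest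 instance of such a tie is worked out in Section~\ref{sec:ten}; the list is in Section~\ref{sec:class}.

The rest of the proof turns this comparison into an inequality. The difficulty is that the competitor $H$ is arbitrary, whereas we can justify the expansion behind $\varphi$ only for bounded degrees (Section~\ref{sec:exp}). For other graphs we use an upper bound for $\alpha$ by a permanent, which is controlled by the Heilmann--Lieb theorem if all degrees of $H$ are small compared with $n$, and by Br\`egman's theorem otherwise (Sections~\ref{sec:upper} and~\ref{sec:proof}).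

\section{The clique-partition polynomial of the complement}\label{sec:poly}

Throughout, $H$ denotes the complement of $G$, and $\hat\alpha(H)=\alpha(\overline H)$. If $G$ splits into completely connected sets $V_1,\dots,V_r$, then $H$ has no edges between different $V_i$, so each $V_i$ is a union of components of $H$; conversely, if $H$ has at least $r$ components, they can be grouped into $r$ such sets. Hence
\begin{center}
\emph{$G$ splits into $r$ completely connected sets if and only if $H$ has at least $r$ components.}
\end{center}

A \emph{clique} is a set of pairwise adjacent vertices; single vertices are cliques. Let $H$ have $v$ vertices and let $a_k(H)$ be the number of partitions of $V(H)$ into $k$ non-empty cliques of $H$. A proper coloring of $G$ with $x$ available colors is a partition of $V(G)$ into independent sets of $G$, that is, cliques of $H$, together with distinct colors for them. So the chromatic polynomial of $G$ is $\chi_G(x)=\sum_ka_k(H)\,x(x-1)\cdots(x-k+1)$. Stanley's theorem states that $\alpha(G)=(-1)^v\chi_G(-1)$. Since $x(x-1)\cdots(x-k+1)=(-1)^kk!$ at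 $x=-1$, and $k!=\int_0^\infty e^{-t}t^k\,dt$,
\begin{equation}\label{eq:int}
 \hat\alpha(H)=\sum_k(-1)^{v-k}k!\,a_k(H)=\int_0^\infty e^{-t}P_H(t)\,dt,\qquad
 P_H(t)=\sum_k(-1)^{v-k}a_k(H)t^k .
\end{equation}
In other words, a clique partition contributes $\prod_B(-1)^{|B|-1}t$ to $P_H(t)$, where $B$ runs over its blocks. Since each clique lies in one component, $P_H$ is the product of the polynomials of the components of $H$. We put $z_H(t)=P_H(t)/t^v$ and $p_i=P_{K_i}$; counting set partitions gives
\[
 p_1=t,\quad p_2=t^2-t,\quad p_3=t^3-3t^2+t,\quad p_4=t^4-6t^3+7t^2-t .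
\]

For a graph $H$ with $v$ vertices and $e$ edges, let $d$ run over its degrees and put
\[
 S(H)=\sum\binom d2,\qquad \kappa(H)=S(H)-t_3(H),
\]
where $t_3$ is the number of triangles. We call $\kappa$ the \emph{cost}. Let $\mathrm{ind}(H)$ be the number of induced paths with three vertices. Since $S$ counts pairs of edges with a common end, $S=\mathrm{ind}+3t_3$. Clearly $a_v=1$ and $a_{v-1}=e$. A partition into $v-2$ cliques has either two blocks of size $2$ or one of size $3$, and all other blocks of size $1$, so
\begin{equation}\label{eq:second}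
 a_{v-2}=\binom e2-S+t_3=\binom e2-\kappa .
\end{equation}
Therefore $z_H(t)=1-\frac et+\bigl(\binom e2-\kappa\bigr)\frac1{t^2}-\cdots$, and formally
\[
 \log z_H(t)=-\frac et-\frac{e/2+\kappa}{t^2}+\cdots .
\]
Most of the integral in \eqref{eq:int} should come from $t$ near $v$. This is why, for given $v$ and $e$, we look for graphs of small cost.

\section{A comparison on ten vertices}\label{sec:ten}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0)--(0,1)--(1,1)--(1,0)--(0,0)--(1,1) (0,1)--(1,0);
\draw (4,0)--(4,1)--(5,1)--(5,0)--(4,0)--(5,1) (4,1)--(5,0);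
\draw (1,0)--(2,0)--(3,0)--(4,0);
\foreach \p in {(0,0),(0,1),(1,1),(1,0),(2,0),(3,0),(4,0),(4,1),(5,1),(5,0)} \fill \p circle (2pt);
\node at (1,-0.35) {$x_1$};
\node at (2,-0.35) {$y_1$};
\node at (3,-0.35) {$y_2$};
\node at (4,-0.35) {$x_2$};
\draw (7,0)--(9,0)--(8,1.6)--(7,0);
\draw (7.6,0.35)--(8.4,0.35)--(8,1)--(7.6,0.35);
\draw (7,0)--(7.6,0.35) (9,0)--(8.4,0.35) (8,1.6)--(8,1);
\foreach \p in {(7,0),(9,0),(8,1.6),(7.6,0.35),(8.4,0.35),(8,1)} \fill \p circle (2pt);
\draw (10,0)--(10,1)--(11,1)--(11,0)--(10,0)--(11,1) (10,1)--(11,0);
\foreach \p in {(10,0),(10,1),(11,1),(11,0)} \fill \p circle (2pt);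
\end{tikzpicture}
\caption{Left: the connected graph $X$. Right: the disconnected graph $Y$, a triangular prism and a $K_4$. Both have $10$ vertices, $15$ edges and cost $24$, but the complement of $X$ has $2304$ more acyclic orientations than the complement of $Y$.}\label{fig:X}
\end{figure}

Let $n=10$ and $m=30$. Since $e(T(10,2))=25$ and $e(T(10,3))=45-6-3-3=33$, we have $r=2$, and $m=e(T(10,2))+5$. The complement of $T(10,2)$ is $2K_5$; the competitors are graphs $H$ with $10$ vertices and $15$ edges, and the conjecture asks for a disconnected $H$. We compare the two graphs in Figure~\ref{fig:X}. The graph $X$ consists of two disjoint copies of $K_4$, with vertex sets $Q_1\ni x_1$ and $Q_2\ni x_2$, and a path $x_1y_1y_2x_2$. The graph $Y$ is the disjoint union of a triangular prism and a $K_4$.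

In $X$ there are six vertices of degree $3$, two of degree $4$ and two of degree $2$, so $S(X)=6\cdot3+2\cdot6+2\cdot1=32$. As $t_3(X)=8$,
\[
 \kappa(X)=24 .
\]
The prism has $S=6\cdot3=18$ and two triangles, so its cost is $16$, and $K_4$ has cost $12-4=8$. Hence $\kappa(Y)=24$ as well: $X$ and $Y$ tie at second order, and we compute the whole polynomials.

The cliques of $X$ that lie neither in $Q_1$ nor in $Q_2$ are $\{y_1\}$, $\{y_2\}$ and the edges $y_1y_2$, $x_1y_1$, $x_2y_2$. Sorting clique partitions by the blocks containing $y_1$ and $y_2$,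
\[
 P_X=(t^2-t)p_4^2-2t^2p_3p_4+t^2p_3^2 .
\]
With
\begin{align*}
 p_4^2&=t^8-12t^7+50t^6-86t^5+61t^4-14t^3+t^2,\\
 p_3p_4&=t^7-9t^6+26t^5-28t^4+10t^3-t^2,\\
 p_3^2&=t^6-6t^5+11t^4-6t^3+t^2
\end{align*}
this gives
\begin{equation}\label{eq:PX}
 P_X=t^{10}-15t^9+81t^8-194t^7+214t^6-101t^5+18t^4-t^3 .
\end{equation}

For the prism, $a_6=1$, $a_5=9$, and $a_4=\binom92-16=20$ by \eqref{eq:second}. Partitions into three cliques are perfect matchings, of which there are four, or consist of one triangle and an edge and a vertex of the other triangle, which gives six more; so $a_3=10$. Finally $a_2=1$ (the two triangles) and $a_1=0$. Hence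
\begin{align*}
 P_Y&=p_4\,(t^6-9t^5+20t^4-10t^3+t^2)\\
 &=t^{10}-15t^9+81t^8-194t^7+210t^6-96t^5+17t^4-t^3 .
\end{align*}
So even the coefficients of $t^7$ agree. But
\[
 P_X-P_Y=4t^6-5t^5+t^4,
\]
and by \eqref{eq:int}, $\hat\alpha(X)-\hat\alpha(Y)=4\cdot6!-5\cdot5!+4!=2304>0$. The connected graph wins.

This does not show that the conjecture fails for $n=10$, because we have not compared $X$ with other disconnected graphs. For large $n$ we add the same copies of $K_4$ and $K_5$ to $X$ and to its competitor. Then the relevant $t$ are close to $n$, so a difference of polynomials such as $P_X-P_Y$ acts through its leading term, and it becomes possible to show that no other competitor does better.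

\section{A normalized cost}\label{sec:phi}

If the numbers $v$ of vertices and $e$ of edges are fixed, then we may add a multiple of $e$ and a multiple of $v$ to the cost without changing comparisons. We choose the multiples so that $K_4$ and $K_5$ get the value $0$: put
\[
 \varphi(H)=\kappa(H)-4e+4v,\qquad q(H)=\sum(d-3)(d-4),
\]
where $d$ runs over the degrees. Both are additive over components. We have $3\kappa=3S-3t_3=2S+\mathrm{ind}$, and $(d-3)(d-4)=2\binom d2-6d+12$ gives $q=2S-12e+12v$. Hence
\begin{equation}\label{eq:phi}
 3\varphi=q+\mathrm{ind}\ge0,\qquad \tfrac23S=4e-4v+\tfrac q3 .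
\end{equation}
Here every summand of $q$ is non-negative because $d$ is an integer. So $\varphi$ is a non-negative integer. A connected graph with $\varphi=0$ has no induced path with three vertices, so it is complete; and its degrees are $3$ or $4$. Thus \emph{the only connected graphs with $\varphi=0$ are $K_4$ and $K_5$}.

\paragraph{Removing edges.} Let $uw$ be an edge of a graph $C$ with $v$ vertices. Removing it lowers $S$ by $(d_u-1)+(d_w-1)$ and $t_3$ by $|N(u)\cap N(w)|$. So it lowers the cost by $|(N(u)\cup N(w))\setminus\{u,w\}|\le v-2$, and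
\begin{equation}\label{eq:remove}
 \varphi(C-uw)=\varphi(C)+4-|(N(u)\cup N(w))\setminus\{u,w\}|\ge\varphi(C)+6-v .
\end{equation}
By \eqref{eq:phi}, $\varphi(K_v)=\frac13v(v-4)(v-5)$. So if $C$ has $v$ vertices and $j$ missing edges, removing these edges from $K_v$ one after the other gives
\begin{equation}\label{eq:missing}
 \varphi(C)\ge\tfrac13v(v-4)(v-5)+(6-v)j .
\end{equation}
For $v=6$ we have $\varphi(K_6)=4$, and the increment in \eqref{eq:remove} is the number of vertices $z\ne u,w$ adjacent to neither $u$ nor $w$, which is the number of triangles that the new edge $uw$ creates in the complement. Hence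
\begin{equation}\label{eq:six}
 v=6:\qquad\varphi(C)=4+t_3(\overline C).
\end{equation}

\paragraph{Counting components.} To use a hypothesis on the number of components we need a second quantity, whose sum over the components depends on their number. For a connected graph $C$ with $v$ vertices, $e$ edges and $j$ missing edges put
\begin{equation}\label{eq:eta}
 \eta(C)=2e-8v+20=(v-4)(v-5)-2j .
\end{equation}
This vanishes for $K_4$ and $K_5$. For a graph with $v$ vertices, $e$ edges and $c$ components, the sum of $\eta$ over all components is $2e-8v+20c$.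

We shall also use the inequality
\begin{equation}\label{eq:elem}
 |d-3|\le1+\tfrac12(d-3)(d-4)\qquad\text{for integers }d\ge0 .
\end{equation}
For $d\ge3$ it is equivalent to $(d-4)(d-5)\ge0$, and for $d=2,1,0$ it reads $1\le2$, $2\le4$, $3\le7$.

\section{The parameters and the ties}\label{sec:class}

From now on $n$ and $r$ are integers with $n/5\le r\le(n-2)/4$ (which forces $n\ge10$), and
\[
 s=n-4r,\qquad 2\le s\le r,\qquad N=6r+4s-5,\qquad H^*=X\cup(s-2)K_5\cup(r-s)K_4 .
\]
The bounds on $r$ are exactly what makes $s-2$ and $r-s$ non-negative. The complement of $T(n,r)$ is $sK_5\cup(r-s)K_4$ with $6r+4s$ edges, so $N=\binom n2-m$ for $m=e(T(n,r))+5$. Since $2N-3n=5(s-2)\ge0$ and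
\begin{equation}\label{eq:N}
 2n-N=2(r-s)+5\ge5 ,
\end{equation}
the average degree of a graph with $n$ vertices and $N$ edges is at least $3$ and less than $4$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
We have $n=4(r+1)+(s-4)$. So if $s\ge4$, the complement of $T(n,r+1)$ has $6(r+1)+4(s-4)=6r+4s-10$ edges. If $s=3$, it consists of $K_3$ and $r$ copies of $K_4$ and has $6r+3$ edges, while $N=6r+7$. If $s=2$, it consists of two copies of $K_3$ and $r-1$ copies of $K_4$ and has $6r$ edges, while $N=6r+3$. In each case this is less than $N$. So $e(T(n,r))\le m<e(T(n,r+1))$, and $r$ is as claimed since $e(T(n,\cdot))$ is increasing. As $r\ge n/5\ge2$, we get $m\ge e(T(n,2))=\lfloor n/2\rfloor\lceil n/2\rceil$, and $N\ge0$ gives $m\le\binom n2$.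
\end{proof}

The graph $H^*$ has $10+5(s-2)+4(r-s)=n$ vertices, $15+10(s-2)+6(r-s)=N$ edges, $r-1$ components and maximum degree $4$. In particular, $G^*=\overline{H^*}$ has $n$ vertices and $m$ edges. Since $\varphi(X)=24-60+40=4$, also $\varphi(H^*)=4$, and by \eqref{eq:N}
\begin{equation}\label{eq:costH}
 \kappa(H^*)=4N-4n+4\le4n .
\end{equation}
It remains to prove that \emph{if $n$ is large, then $\hat\alpha(H)<\hat\alpha(H^*)$ for every graph $H$ with $n$ vertices, $N$ edges and at least $r$ components.} The hypothesis on components is used only through the next proposition. It cannot be dropped, as $H=H^*$ shows.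

\begin{proposition}\label{prop:class}
Let $H$ have $n$ vertices, $N$ edges and at least $r$ components. Then $\varphi(H)\ge4$. If $\varphi(H)=4$, then $H=W\cup(s-2)K_5\cup(r-s+1)K_4$, where $W$ has $6$ vertices, $9$ edges and $\varphi(W)=4$.
\end{proposition}

\begin{proof}
Suppose that $\varphi(H)\le4$, and let $H$ have $r+u$ components, $u\ge0$. Then
\begin{equation}\label{eq:etasum}
 \sum_C\eta(C)=2N-8n+20(r+u)=20u-10 .
\end{equation}
For $r$ components we thus need a sum of $-10$; the point is that making $\eta$ negative costs $\varphi$, of which only $4$ is available. Every component $C$ has $\varphi(C)\le4$. Let $C$ have $v$ vertices and $j$ missing edges. By \eqref{eq:missing} and \eqref{eq:eta}, and directly for $v\le3$: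
\begin{itemize}
\item $v\le3$: $K_1$ has $(\varphi,\eta)=(4,12)$, $K_2$ has $(4,6)$, $K_3$ has $(2,2)$. The path with three vertices has $\varphi=1-8+12=5$ and does not occur.
\item $v=4$: $\varphi\ge2j$ and $\eta=-2j$.
\item $v=5$: $\varphi\ge j$ and $\eta=-2j$.
\item $v=6$: $\varphi\ge4$ and $\eta=2-2j$.
\item $v=7$: $4\ge\varphi\ge14-j$, so $j\ge10$ and $\eta=6-2j\le-14$.
\item $v=8$: $4\ge\varphi\ge32-2j$, so $j\ge14$ and $\eta=12-2j\le-16$.
\item $v=9$: $4\ge\varphi\ge60-3j$, so $j\ge19$ and $\eta=20-2j\le-18$.
\item $v\ge10$: if $C$ has $e$ edges, then by \eqref{eq:elem} and \eqref{eq:phi}, $2e-3v=\sum(d-3)\le v+\frac q2\le v+\frac32\varphi\le v+6$, so $\eta=(2e-3v)-5v+20\le-4v+26\le-14$.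
\end{itemize}
In particular, the only components with $\eta>0$ are $K_1,K_2,K_3$ and $K_6$, with $(\varphi,\eta)=(4,12),(4,6),(2,2),(4,2)$.

\emph{No component has at least $7$ vertices.} Such a component has $\eta\le-14$, and $\varphi\ge1$ since it is neither $K_4$ nor $K_5$. The other components have total $\varphi\le3$, so at most one of them has $\eta>0$, and it is a $K_3$ with $\eta=2$. Hence $\sum\eta\le-12$, contrary to \eqref{eq:etasum}.

\emph{We have $u=0$.} If $u\ge1$, then $\sum\eta\ge10$. As the total of $\varphi$ is at most $4$, the components with $\eta>0$ are a single $K_1$, a single $K_2$, a single $K_6$, or at most two copies of $K_3$. Only a $K_1$ gives a sum of at least $10$. Then all other components have $\varphi=0$, so they are copies of $K_4$ or $K_5$ with $\eta=0$. So $\sum\eta=12$, which is not of the form $20u-10$.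

\emph{Conclusion.} Now $\sum\eta=-10$. If no component had $6$ vertices, then $-\eta\le2\varphi$ would hold for every component, and $10\le2\varphi(H)\le8$, a contradiction. So there is a component $W$ with $6$ vertices. As $\varphi(W)\ge4$, we have $\varphi(W)=4=\varphi(H)$, and all other components are copies of $K_4$ or $K_5$ with $\eta=0$. From $\eta(W)=2-2j=-10$ we get $j=6$, that is, $W$ has $9$ edges. If there are $f_i$ copies of $K_i$, then $f_4+f_5=r-1$ and $4f_4+5f_5=n-6=4r+s-6$, so $f_5=s-2$ and $f_4=r-s+1$.
\end{proof}

So a tie with $H^*$ at second order amounts to replacing $X$ by $W\cup K_4$. The prism is one such $W$. We now treat all of them exactly.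

\begin{lemma}\label{lem:ties}
Let $W$ have $6$ vertices, $9$ edges and $\varphi(W)=4$. Then $D_W:=P_X-p_4P_W$ is one of
\[
 4t^6-5t^5+t^4,\quad 5t^6-11t^5+8t^4-t^3,\quad t^7-2t^6+2t^5,\quad 3t^7-15t^6+22t^5-9t^4+t^3 .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:six}, the complement $F=\overline W$ is a triangle-free graph with $6$ vertices and $6$ edges. If $F$ is connected, it has exactly one cycle, of length $g\in\{4,5,6\}$. If $F$ is disconnected, its vertices split into two non-empty sets without edges between them. By Mantel's theorem, a triangle-free graph on $k$ vertices has at most $\lfloor k^2/4\rfloor$ edges, with equality only for the balanced complete bipartite graph. So sets of sizes $4+2$ allow at most $4+1$ edges and sizes $3+3$ at most $2+2$. Sizes $5+1$ allow $6$ edges only if $F=K_{2,3}\cup K_1$.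

We have $\kappa(W)=4+36-24=16$, so $a_4(W)=\binom92-16=20$, and $a_1(W)=0$. Hence
\[
 P_W=t^6-9t^5+20t^4-w_3t^3+w_2t^2,
\]
where $w_i$ is the number of partitions of $V(F)$ into $i$ non-empty independent sets of $F$. Counting proper colorings of $F$ with two and three colors gives $\chi_F(2)=2w_2$ and $\chi_F(3)=6w_2+6w_3$. If $F$ is connected, then $\chi_F(x)=\bigl((x-1)^g+(-1)^g(x-1)\bigr)(x-1)^{6-g}$, since the cycle has chromatic polynomial $(x-1)^g+(-1)^g(x-1)$ and each further vertex, added as a leaf, contributes a factor $x-1$. For $K_{2,3}\cup K_1$ there are $2\cdot2$ colorings with two colors; with three colors the two vertices on the small side get equal colors in $3\cdot2^3$ colorings of $K_{2,3}$ and different colors in $6$. So: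
\begin{itemize}
\item $g=6$: $\chi_F(2)=2$, $\chi_F(3)=66$, $(w_3,w_2)=(10,1)$.
\item $g=5$: $\chi_F(2)=0$, $\chi_F(3)=60$, $(w_3,w_2)=(10,0)$.
\item $g=4$: $\chi_F(2)=2$, $\chi_F(3)=72$, $(w_3,w_2)=(11,1)$.
\item $F=K_{2,3}\cup K_1$: $\chi_F(2)=4$, $\chi_F(3)=3(24+6)=90$, $(w_3,w_2)=(13,2)$.
\end{itemize}
Multiplying out,
\begin{align*}
 p_4P_W={}&t^{10}-15t^9+81t^8-(184+w_3)t^7+(149+6w_3+w_2)t^6\\
 &-(20+7w_3+6w_2)t^5+(w_3+7w_2)t^4-w_2t^3 ,
\end{align*}
and by \eqref{eq:PX}
\begin{align*}
 D_W={}&(w_3-10)t^7+(65-6w_3-w_2)t^6+(7w_3+6w_2-81)t^5\\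
 &+(18-w_3-7w_2)t^4+(w_2-1)t^3 .
\end{align*}
The four pairs $(w_3,w_2)$, in the order $(10,1)$, $(10,0)$, $(11,1)$, $(13,2)$, give the four polynomials.
\end{proof}

All four polynomials have positive leading coefficient and degree at least $6$. This decides every tie in favor of $X$ for large $t$.

\section{Expansion for bounded degree}\label{sec:exp}

We now make the formal expansion of $\log z_H$ rigorous. If the degrees are bounded, the error is linear in the number of vertices; this matters, because graphs with $n$ vertices have to be evaluated at $t$ of order $n$.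

\begin{lemma}\label{lem:exp}
For every $D\ge1$ there are constants $T_D\ge1$ and $C_D$, non-decreasing in $D$, such that every graph $H$ with $v$ vertices, $e$ edges and maximum degree at most $D$ satisfies, for all $t\ge T_D$, $P_H(t)>0$ and
\[
 \Bigl|\log z_H(t)+\frac et+\frac{e/2+\kappa(H)}{t^2}\Bigr|\le\frac{C_Dv}{t^3}.
\]
Moreover, $|P_H(t)|\le(2^DT)^v$ whenever $0\le t\le T$ and $T\ge1$.
\end{lemma}

\begin{proof}
Put $M=2^D$ and $T_D=4DM$. Each vertex lies in at most $M$ cliques. Choosing successively the block of the first uncovered vertex shows $\sum_ka_k(H)\le M^v$. Since $t^k\le T^v$ for $k\le v$, this gives the last claim. For the rest let $t\ge T_D$.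

Sorting clique partitions by the block containing a given vertex $x$ gives
\begin{equation}\label{eq:rec}
 z_H=\sum_{B\ni x}\Bigl(-\frac1t\Bigr)^{|B|-1}z_{H-B},
\end{equation}
with $z_\emptyset=1$. The term $B=\{x\}$ is $z_{H-x}$. We divide by $z_{H-x}$ and study the ratios $z_H/z_{H-x}$; each use of the recursion improves their accuracy by one order in $1/t$.

\emph{Step 1: positivity and a crude bound.} We claim that $z_H>0$ and $|z_H/z_{H-x}-1|\le2M/t$ for every vertex $x$. We use induction on $v$; note that $2M/t\le\frac12$. For a clique $B\ni x$ with $|B|\ge2$, the quotient $z_{H-B}/z_{H-x}$ is a product of $|B|-1\le D$ factors $z_{J-w}/z_J$, where $J$ is an induced subgraph of $H-x$ and $w\in V(J)$. By induction it is positive and at most $(1-2M/t)^{-D}\le(1-2MD/t)^{-1}\le2$. There are fewer than $M$ such $B$, each with weight at most $1/t$ in absolute value. So \eqref{eq:rec} gives $|z_H/z_{H-x}-1|\le2M/t\le\frac12$, and $z_H>0$ since $z_{H-x}>0$.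

From here on, the constants in $O(\cdot)$ depend only on $D$. Step 1 applies to all induced subgraphs $J$ of $H$, so for $w\in V(J)$
\begin{equation}\label{eq:zero}
 \frac{z_J}{z_{J-w}}=1+O(t^{-1}),\qquad\frac{z_{J-w}}{z_J}=1+O(t^{-1}).
\end{equation}

\emph{Step 2: first order.} Consider \eqref{eq:rec} for $J$ and $w$, divided by $z_{J-w}$. By Step 1 all quotients $z_{J-B}/z_{J-w}$ are at most $2$, so the boundedly many blocks with $|B|\ge3$ contribute $O(t^{-2})$. A block $\{w,y\}$ contributes $-\frac1tz_{J-w-y}/z_{J-w}=-\frac1t+O(t^{-2})$ by \eqref{eq:zero}. Hence, with $d_J(w)$ the degree of $w$ in $J$,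
\begin{equation}\label{eq:first}
 \frac{z_J}{z_{J-w}}=1-\frac{d_J(w)}t+O(t^{-2}),\qquad\frac{z_{J-w}}{z_J}=1+\frac{d_J(w)}t+O(t^{-2}).
\end{equation}
The second formula follows from the first, because $|z_J/z_{J-w}-1|\le\frac12$.

\emph{Step 3: second order.} Take \eqref{eq:rec} for $H$ and $x$, divided by $z_{H-x}$. For $B=\{x,w\}$ we use the second formula in \eqref{eq:first} with $J=H-x$, where $w$ has degree $d_w-1$. For $|B|=3$ the quotient $z_{H-B}/z_{H-x}$ is a product of two factors as in \eqref{eq:zero}, so it is $1+O(t^{-1})$. The blocks with $|B|\ge4$ contribute $O(t^{-3})$. With $\tau_x$ the number of triangles containing $x$,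
\[
 \frac{z_H}{z_{H-x}}=1-\frac{d_x}t-\frac1{t^2}\Bigl[\sum_{w\sim x}(d_w-1)-\tau_x\Bigr]+O(t^{-3}).
\]
Write the left side as $1+\delta$. Then $|\delta|\le\frac12$, $\delta=O(t^{-1})$, and $\delta^2=d_x^2/t^2+O(t^{-3})$. Since $\log(1+\delta)=\delta-\frac12\delta^2+O(|\delta|^3)$,
\[
 \log\frac{z_H}{z_{H-x}}=-\frac{d_x}t-\frac1{t^2}\Bigl[\frac{d_x^2}2+\sum_{w\sim x}(d_w-1)-\tau_x\Bigr]+O(t^{-3}).
\]
Deleting $x$ lowers $e$ by $d_x$, lowers $S$ by $\binom{d_x}2+\sum_{w\sim x}(d_w-1)$ and lowers $t_3$ by $\tau_x$. As $\frac12d_x^2=\frac12d_x+\binom{d_x}2$, the last bracket is exactly the decrease of $e/2+\kappa$. Deleting all vertices one after the other and adding gives the claim. We may increase the constants $C_D$ so that they are non-decreasing in $D$.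
\end{proof}

We shall apply the lemma to $H^*$ with $D=4$. In particular $P_{H^*}(t)>0$ for $t\ge T_4$.

\section{An upper bound for arbitrary degrees}\label{sec:upper}

If $H$ has large degrees, the signs in $P_H$ are hard to control. We now bound $\hat\alpha(H)$ by a permanent; the corresponding polynomial has only real zeros.

Let $H$ have $n$ vertices, $N\ge1$ edges and maximum degree $\Delta$, and fix a linear order $<$ on $V(H)$. Let $u_a$ and $l_a$ be the numbers of larger and smaller neighbors of $a$ in $H$. Let $A$ be the $n\times n$ matrix with entries $0$ and $1$ and $A_{ab}=0$ if and only if $b>a$ and $ab\in E(H)$. Its row sums are $n-u_a\ge1$. Let $\Gamma$ be the bipartite graph on two copies $V',V''$ of $V(H)$ with an edge $b'a''$ for each pair $b>a$ with $ab\in E(H)$; so $a''$ has degree $u_a$ and $a'$ has degree $l_a$. Let $r_k$ be the number of matchings with $k$ edges in $\Gamma$, and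
\[
 R(t)=\sum_k(-1)^kr_kt^{n-k}.
\]

\begin{lemma}\label{lem:upper}
\begin{enumerate}
\item[(i)] For every order, $\hat\alpha(H)\le\operatorname{per}A=\int_0^\infty e^{-t}R(t)\,dt$.
\item[(ii)] For every order, $R(t)=\prod_{i=1}^n(t-\theta_i)$ with $0\le\theta_i\le4\Delta$.
\item[(iii)] For some order, all $t>4\Delta$ satisfy
\begin{equation}\label{eq:Rbound}
 0<R(t)\le t^n\exp\Bigl(-\frac Nt-\frac{N/2+4N-4n+q(H)/3}{t^2}\Bigr).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A linear extension of an acyclic orientation of $G=\overline H$ is a word that uses each vertex once and induces the orientation. Assign to each acyclic orientation its lexicographically smallest linear extension. This word has no consecutive factor $ba$ with $b>a$ and $ab\in E(H)$, since $a$ and $b$ are then non-adjacent in $G$ and swapping them would give a smaller linear extension of the same orientation. A word determines its orientation, so $\hat\alpha(H)$ is at most the number of words without such factors. We count these by inclusion--exclusion. A set of arcs $b\to a$ with $b>a$ and $ab\in E(H)$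 can occur simultaneously as consecutive factors if and only if each vertex has at most one predecessor and at most one successor in the set; cycles cannot arise because arcs go downwards. So these sets are the matchings of $\Gamma$. A matching with $k$ edges glues the $n$ letters to $n-k$ blocks and occurs in $(n-k)!$ words. Hence
\[
 \hat\alpha(H)\le\sum_k(-1)^kr_k(n-k)!=\int_0^\infty e^{-t}R(t)\,dt .
\]
The same sum is $\operatorname{per}A$: it counts, again by inclusion--exclusion, the permutations that avoid all zero entries of $A$, and these entries correspond to the edges of $\Gamma$.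

(ii) The matching polynomial $\sum_k(-1)^kr_kx^{2n-2k}$ of $\Gamma$ is $R(x^2)$. Let $\Delta_\Gamma$ be the maximum degree of $\Gamma$; then $1\le\Delta_\Gamma\le\Delta$. By the theorem of Heilmann and Lieb \cite{hl}, the zeros of the matching polynomial of a graph with maximum degree $\Delta_\Gamma\ge2$ are real and at most $2\sqrt{\Delta_\Gamma-1}$ in absolute value; for $\Delta_\Gamma=1$ they lie in $\{0,1,-1\}$. If $\theta$ is a zero of $R$ and $x^2=\theta$, then $x$ is a zero of $R(x^2)$, so $x$ is real and $0\le\theta=x^2\le4\Delta_\Gamma\le4\Delta$.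

(iii) By the definition of $R$, $\sum\theta_i=r_1=N$ and $\sum_{i<j}\theta_i\theta_j=r_2$. Two edges of $\Gamma$ fail to be disjoint if and only if they share some $a''$ or some $a'$, so $r_2=\binom N2-\sum_a\bigl[\binom{u_a}2+\binom{l_a}2\bigr]$ and
\[
 \sum\theta_i^2=N^2-2r_2=N+2\sum_a\Bigl[\binom{u_a}2+\binom{l_a}2\Bigr].
\]
In a uniformly random order, two given neighbors of $a$ lie on the same side of $a$ with probability $\frac23$ (namely, unless $a$ is in the middle). So the last sum has expectation $\frac23S(H)$, and for some order it is at least $\frac23S(H)=4N-4n+\frac{q(H)}3$, by \eqref{eq:phi}. For $t>4\Delta$ all factors $t-\theta_i$ are positive, and $\log(1-y)\le-y-\frac12y^2$ for $0\le y<1$ gives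
\[
 \log\frac{R(t)}{t^n}\le-\frac{\sum\theta_i}t-\frac{\sum\theta_i^2}{2t^2}
 \le-\frac Nt-\frac{N/2+4N-4n+q(H)/3}{t^2}. \qedhere
\]
\end{proof}

Compare \eqref{eq:Rbound} with Lemma~\ref{lem:exp}, where the second-order coefficient is $N/2+\kappa=N/2+\frac23S+\frac13\mathrm{ind}$. At second order the bound loses only the term with $\mathrm{ind}$. So it suffices for graphs for which $q$ exceeds a suitable constant. If $q$ is below this constant, then all degrees are bounded, and Lemma~\ref{lem:exp} is available.

\section{Proof of Theorem~\ref{thm:main}(b)}\label{sec:proof}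

Let $H$ have $n$ vertices, $N$ edges and at least $r$ components. ``For large $n$'' and $o(1)$ are uniform in $r$ and $H$. The following lemma reduces the comparison of integrals to a comparison of polynomials for $t$ not too small. Up to polynomial factors, $\hat\alpha(H^*)$ is at least of order $(n/e)^n$, so an error of $2n(n/5)^n$ is harmless.

\begin{lemma}\label{lem:compare}
The following holds for large $n$, uniformly also in $F$ and $\tau$. Let $F$ be a polynomial with $\hat\alpha(H)\le\int_0^\infty e^{-t}F(t)\,dt$ and let $T_4\le\tau\le n$ be such that $F(t)\le(1-t^{-5})P_{H^*}(t)$ for $t\ge\tau$ and $\int_0^\tau e^{-t}|F(t)|\,dt\le2n(n/5)^n$. Then $\hat\alpha(H)<\hat\alpha(H^*)$.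
\end{lemma}

\begin{proof}
For $t\ge n$, Lemma~\ref{lem:exp} with $N<2n$ and $\kappa(H^*)\le4n$ gives $z_{H^*}(t)\ge e^{-2-5/n-C_4/n^2}\ge e^{-3}$ for large $n$. For $t=n+x$ with $0\le x\le1$ we have $n\log(1+\frac xn)\ge x-\frac{x^2}{2n}$, so $t^ne^{-t}\ge(n/e)^ne^{-x^2/(2n)}\ge e^{-1}(n/e)^n$. Moreover $P_{H^*}>0$ on $[T_4,\infty)$, and $|P_{H^*}|\le(16T_4)^n$ on $[0,T_4]$. We bound $F$ by $|F|$ on $[0,\tau]$ and by $(1-t^{-5})P_{H^*}$ on $[\tau,\infty)$, and we drop the positive contribution of $P_{H^*}$ on $[T_4,\tau]$. Hence
\begin{align*}
 \hat\alpha(H^*)-\hat\alpha(H)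
 &\ge\int_\tau^\infty e^{-t}t^{-5}P_{H^*}\,dt-\int_0^\tau e^{-t}|F|\,dt-\int_0^{T_4}e^{-t}|P_{H^*}|\,dt\\
 &\ge(n+1)^{-5}e^{-4}\Bigl(\frac ne\Bigr)^n-2n\Bigl(\frac n5\Bigr)^n-T_4(16T_4)^n ,
\end{align*}
where in the first integral we kept only $n\le t\le n+1$. This is positive for large $n$ because $e<5$.
\end{proof}

Put $\Delta=\Delta(H)$, $q=q(H)$ and $q_0=3(5+4C_4)$. We distinguish three cases.

\subsection*{Case 1: $\Delta\ge n/40$}

A vertex with so many missing edges lowers $\hat\alpha$ by a constant factor, so rough estimates suffice. We use Lemma~\ref{lem:upper}(i) with an order whose smallest element is a vertex of maximum degree; then $u_a=\Delta$ for this vertex $a$. Br\`egman's theorem \cite{bregman} states that a $0/1$ matrix with row sums $k_a\ge1$ has permanent at most $\prod_a(k_a!)^{1/k_a}$. With $g(k)=\frac1k\log k!$ this gives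
\[
 \hat\alpha(H)\le\operatorname{per}A\le\exp\Bigl(\sum_ag(n-u_a)\Bigr),\qquad\sum_au_a=N .
\]
Since $n\,g(n)=\log n!$, we need lower bounds for $g(n)-g(n-u)$. From $(k/e)^k\le k!\le ek(k/e)^k$ we have
\begin{equation}\label{eq:g}
 \log k-1\le g(k)\le\log k-1+\frac{1+\log k}k .
\end{equation}

\emph{Rows with $u=u_a\le n/2$.} For $n/2\le k\le n-1$, by \eqref{eq:g},
\[
 g(k+1)-g(k)=\frac{k\log(k+1)-\log k!}{k(k+1)}\ge\frac{k-1-\log k}{k(k+1)}\ge\frac1{k+1}-\frac{4(1+\log n)}{n^2}.
\]
We add this for $k=n-u,\dots,n-1$. Since $\sum_{i=n-u+1}^n\frac1i\ge\int_{n-u+1}^{n+1}\frac{dy}y=-\log\bigl(1-\frac u{n+1}\bigr)$,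
\[
 g(n)-g(n-u)\ge\frac u{n+1}+\frac{u^2}{2(n+1)^2}-\frac{4u(1+\log n)}{n^2}.
\]

\emph{Rows with $u=u_a>n/2$.} There are at most three, since $N<2n$. Let $k=n-u$. If $k\ge\sqrt n$, then \eqref{eq:g} gives
\[
 g(n)-g(k)\ge-\log\Bigl(1-\frac un\Bigr)-\frac{1+\log k}k\ge\frac un+\frac{u^2}{2n^2}-\frac{1+\log n}{\sqrt n}.
\]
If $k<\sqrt n$, then $g(k)\le\log k\le\frac12\log n$, so $g(n)-g(k)\ge\frac12\log n-1\ge\frac32\ge\frac un+\frac{u^2}{2n^2}$ for large $n$.

\emph{Sum.} Since $\sum_au_a=N<2n$, the error terms add up to at most $\frac{8(1+\log n)}n+\frac{3(1+\log n)}{\sqrt n}=o(1)$. Of the quadratic terms we keep only the one for the row with $u_a=\Delta$. So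
\[
 \sum_a\bigl(g(n)-g(n-u_a)\bigr)\ge\frac N{n+1}+\frac{\Delta^2}{2(n+1)^2}-o(1)\ge\frac Nn+\frac1{3200}-o(1),
\]
and $\hat\alpha(H)\le n!\,e^{-N/n-1/3200+o(1)}$.

\emph{Lower bound for $H^*$.} By Lemma~\ref{lem:exp} and \eqref{eq:costH}, $\log z_{H^*}(t)\ge-\frac Nn-o(1)$ for $|t-n|\le n^{3/4}$. The density $e^{-t}t^n/n!$ on $[0,\infty)$ has mean $n+1$ and variance $n+1$, so $(t-n)^2$ has expectation $n+2$. By Chebyshev's inequality, $\int_{|t-n|\le n^{3/4}}e^{-t}t^n\,dt\ge n!\,(1-o(1))$. Since $P_{H^*}>0$ on $[T_4,\infty)$ and $\int_0^{T_4}e^{-t}|P_{H^*}|\,dt\le T_4(16T_4)^n=o(n!)$, and since $N/n<2$, we get $\hat\alpha(H^*)\ge n!\,e^{-N/n-o(1)}$. So $\hat\alpha(H)<\hat\alpha(H^*)$ for large $n$.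

\subsection*{Case 2: $\Delta<n/40$ and $q\ge q_0$}

Here the bound \eqref{eq:Rbound} is strong enough. We apply Lemma~\ref{lem:compare} with $F=R$, for the order in Lemma~\ref{lem:upper}(iii), and $\tau=n/4$; note that $4\Delta<n/10<\tau$, and $\tau\ge T_4$ for large $n$. For $t\ge n/4$ we have $n/t\le4$, so the error term in Lemma~\ref{lem:exp} for $H^*$ is at most $C_4n/t^3\le4C_4/t^2$, and with \eqref{eq:costH}
\[
 \log z_{H^*}(t)\ge-\frac Nt-\frac{N/2+4N-4n+4}{t^2}-\frac{4C_4}{t^2}.
\]
Together with \eqref{eq:Rbound} and the choice of $q_0$, for large $n$,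
\[
 \frac{R(t)}{P_{H^*}(t)}\le\exp\Bigl(-\frac{q/3-4-4C_4}{t^2}\Bigr)\le e^{-1/t^2}\le1-\frac1{2t^2}\le1-t^{-5}.
\]
For $0\le t\le n/4$ we have $|R(t)|=\prod|t-\theta_i|\le\max(t,n/10)^n$, by Lemma~\ref{lem:upper}(ii). As $e^{-t}t^n$ increases on $[0,n]$,
\[
 \int_0^{n/4}e^{-t}|R(t)|\,dt\le n\Bigl(\frac n{10}\Bigr)^n+n\Bigl(\frac{n\,e^{-1/4}}4\Bigr)^n\le2n\Bigl(\frac n5\Bigr)^n,
\]
because $e^{-1/4}/4<1/5$. So Lemma~\ref{lem:compare} applies for large $n$.

\subsection*{Case 3: $\Delta<n/40$ and $q<q_0$}

Now all degrees are bounded by a constant: if $d\ge4$, then $(d-4)^2\le(d-3)(d-4)\le q_0$, so $\Delta\le D:=5+\lceil\sqrt{q_0}\rceil$. We apply Lemma~\ref{lem:compare} with $F=P_H$ and a constant $\tau\ge T_D\ge T_4$ that does not depend on $n,r,H$. By Lemma~\ref{lem:exp}, $\int_0^\tau e^{-t}|P_H|\,dt\le\tau(2^D\tau)^n\le2n(n/5)^n$ for large $n$. So it remains to choose $\tau$ such that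
\begin{equation}\label{eq:goal}
 P_H(t)\le(1-t^{-5})P_{H^*}(t)\qquad\text{for }t\ge\tau .
\end{equation}
By Proposition~\ref{prop:class}, $\varphi:=\varphi(H)\ge4$.

\paragraph{Case 3a: $\varphi\ge5$.} Put $\delta=\varphi-4\ge1$. Lemma~\ref{lem:exp} suggests that $H$ loses against $H^*$ by $\delta/t^2$ in the logarithm. But for graphs with $n$ vertices its error is of order $n/t^3$, which for $t$ near $n$ is as large as $1/t^2$. So we first cancel common components $K_4$ and $K_5$, and we show that what remains has only $O(\delta)$ vertices.

Let $H$ have $f_4$ components $K_4$ and $f_5$ components $K_5$, and let the remaining components have $n'$ vertices in total. A remaining vertex with degree not in $\{3,4\}$ contributes at least $2$ to $q$. A remaining vertex $x$ of degree $3$ or $4$ lies in an induced path with three vertices: either two of its neighbors are non-adjacent, or $N[x]:=N(x)\cup\{x\}$ is a clique with $4$ or $5$ vertices. In the latter case $N[x]$ is not the vertex set of a component, so some neighbor $y$ of $x$ has a neighbor $z\notin N[x]$, and $xyz$ is an induced path.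 Hence, by \eqref{eq:phi},
\[
 n'\le\frac q2+3\,\mathrm{ind}(H)\le3(q+\mathrm{ind}(H))=9\varphi .
\]
Let $\beta=\sum(d-3)$ over the remaining vertices. The vertices in components $K_4$ and $K_5$ contribute nothing to $q$, so \eqref{eq:elem} gives $|\beta|\le n'+\frac q2\le9\varphi+\frac32\varphi\le11\varphi$. Summing $d-3$ over all vertices of $H$, and counting vertices,
\[
 5f_5+\beta=2N-3n=5(s-2),\qquad4f_4+5f_5+n'=n=10+5(s-2)+4(r-s),
\]
so that
\[
 5\bigl(f_5-(s-2)\bigr)=-\beta,\qquad4\bigl(f_4-(r-s)\bigr)=10-n'+\beta .
\]
Remove $\min(f_4,r-s)$ copies of $K_4$ and $\min(f_5,s-2)$ copies of $K_5$ from both $H$ and $H^*$. The remaining graphs $H_1$ and $H_1^*$ have equal numbers of vertices and equal numbers of edges. Their number of vertices is at most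
\[
 n'+|10-n'+\beta|+|\beta|\le10+2n'+2|\beta|\le10+40\varphi\le50\varphi\le250\delta,
\]
where $\varphi=\delta+4\le5\delta$. Since $\varphi(K_4)=\varphi(K_5)=0$, we have $\kappa(H_1)-\kappa(H_1^*)=\varphi(H_1)-\varphi(H_1^*)=\varphi(H)-\varphi(H^*)=\delta$. The removed factors $P_{K_4}$ and $P_{K_5}$ are positive for $t\ge T_4$. So, by Lemma~\ref{lem:exp} for $H_1$ and $H_1^*$ and $t\ge\tau\ge\max(T_D,1000C_D)$,
\[
 \log\frac{P_H}{P_{H^*}}=\log\frac{z_{H_1}}{z_{H_1^*}}\le-\frac\delta{t^2}+\frac{500C_D\delta}{t^3}\le-\frac\delta{2t^2}\le-\frac1{2t^2}.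
\]
If also $\tau\ge2$, then $P_H\le(1-\frac1{4t^2})P_{H^*}\le(1-t^{-5})P_{H^*}$ for $t\ge\tau$, which is \eqref{eq:goal}.

\paragraph{Case 3b: $\varphi=4$.} By Proposition~\ref{prop:class}, $H=W\cup(s-2)K_5\cup(r-s+1)K_4$ with $W$ as in Lemma~\ref{lem:ties}. For $t\ge T_4$ the factors $P_{K_4}$, $P_{K_5}$ and $P_X$ are positive by Lemma~\ref{lem:exp}, and
\[
 \frac{P_H}{P_{H^*}}=\frac{p_4P_W}{P_X}=1-\frac{D_W}{P_X}.
\]
There are only four possible polynomials $D_W$; each has degree at least $6$ and positive leading coefficient, while $P_X$ is monic of degree $10$. So $D_W/P_X\ge t^{-5}$ for $t\ge\tau$, if the constant $\tau$ is large enough, and \eqref{eq:goal} holds.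

\medskip
Choose a constant $\tau$ that meets the requirements of both subcases. Then Lemma~\ref{lem:compare} gives $\hat\alpha(H)<\hat\alpha(H^*)$ for large $n$ in Case 3 as well.

The three cases cover all $H$. Hence there is an $n_0$ such that for $n\ge n_0$ every graph with $n$ vertices and $m=e(T(n,r))+5$ edges that splits into $r$ completely connected sets has strictly fewer acyclic orientations than $G^*=\overline{H^*}$. This proves (b). In particular, such a graph is not maximal. \hfill$\square$

\begin{thebibliography}{9}
\bibitem{bregman} Br\`egman, theorem on permanents of $0/1$ matrices (1973).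
\bibitem{source} ``City University London'', \texttt{https://core.ac.uk/download/96598857.pdf}.
\bibitem{hl} Heilmann and Lieb, \emph{Theory of monomer--dimer systems}, Comm. Math. Phys. 25 (1972).
\end{thebibliography}
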